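# Two strongly Kripke complete predicate modal logics whose fusion is not Kripke complete

## 1. A fusion that loses completeness

**Theorem 1.** Let $L_1$ be the logic of all predicate Kripke frames with expanding domains, and let $L_2=\mathrm{Log}(C)$ be the logic of the class
$$C=\{(W,R,D):\ \text{every } w\in W \text{ with } R(w)\neq\emptyset \text{ has } |D_w|=1\}.$$
Then $L_1$ and $L_2$ are strongly Kripke complete (hence Kripke complete), but their fusion $L_1*L_2$ is not Kripke complete (hence not strongly Kripke complete). A witness is the formula
$$\theta\;=\;\exists xP(x)\wedge\exists x\neg P(x)\ \to\ \Box_1\Box_2\bot ,$$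
which is validated by every frame that validates $L_1*L_2$, but does not belong to $L_1*L_2$.

The theorem answers a question about combining logics. Take a logic $L_1$ in a box $\Box_1$ and a logic $L_2$ in a box $\Box_2$, and let $L_1*L_2$ be the least bimodal logic containing both, with no axiom relating the two boxes. If each factor is the full set of formulas valid on its frames, is the same true of the combination? For propositional modal logics it is: the fusion of two Kripke complete propositional logics is Kripke complete. Conjecture 3.13 of "Fusions of canonical predicate modal logics are canonical" (https://dshkatov.github.io/aiml2024_fusions.pdf) asserts the same for predicate modal logics, in two forms: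

- (a) if $L_1$ and $L_2$ are strongly Kripke complete, then so is $L_1*L_2$;
- (b) if $L_1$ and $L_2$ are Kripke complete, then so is $L_1*L_2$.

Theorem 1 refutes both at once: the hypothesis holds in the stronger form and the conclusion fails in the weaker form.

The witness says something simple about a frame. Its antecedent can hold at $w$ only if $D_w$ has at least two elements. Its consequent says that no path leads from $w$ by an $R_1$-step followed by an $R_2$-step. So on a frame $\theta$ says: if $wR_1vR_2u$, then $|D_w|=1$. That is forced, because $L_2$ forces $|D_v|=1$ and domains expand. The surprise is that this obvious inference about individuals cannot be made by formulas.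

Sections 2–6 prove Theorem 1. Sections 7–9 prove three companion theorems: a general form of the counterexample and a self-fusion (Theorem 2), a counterexample that survives equality and the Barcan formula (Theorem 3), and a positive theorem for languages with equality (Theorem 4). The metatheory is ZFC.

## 2. Predicate modal logics, expanding domains, fusions

**Language.** One signature is fixed: countably many predicate letters of each arity $n\ge0$ and countably many individual variables. There are no constants and no function symbols and, until Section 8, no equality. The monomodal language adds $\Box$; the bimodal language adds $\Box_1,\Box_2$. As usual $\Diamond=\neg\Box\neg$.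

**Definition (logic).** A monomodal predicate modal logic is a set $L$ of monomodal formulas that contains all substitution instances, in the modal language, of theorems of classical first-order logic and all formulas $\Box(A\to B)\to(\Box A\to\Box B)$, and is closed under modus ponens, generalization ($A/\forall xA$), necessitation ($A/\Box A$) and substitution of formulas for predicate letters. Bimodal logics are defined in the same way, with the $K$-axiom and necessitation for each box.

A substitution $\sigma$ assigns to each letter $P$ a formula $B_P$ with distinguished variables $\bar x$, possibly with further free variables, and replaces each atom $P(\bar y)$ by $B_P[\bar y/\bar x]$. Bound variables are renamed to avoid capture. For instance, substituting $\Box P(x)$ for $P(x)$ in the classical theorem $\forall xP(x)\to P(y)$ gives $\forall x\Box P(x)\to\Box P(y)$, which therefore lies in every logic.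

**Definition (fusion).** Read $L_1$ as a logic in $\Box_1$ and $L_2$ as a logic in $\Box_2$. Then $L_1*L_2$ is the smallest bimodal predicate modal logic containing $L_1\cup L_2$.

The factors interact only through the rules. If $B\in L_2$, then $\Box_1B\in L_1*L_2$ by $\Box_1$-necessitation, and bimodal formulas may be substituted into formulas of either factor.

**Definition (frame, model, truth).** A frame is $F=(W,R_1,\dots,R_n,D)$, with $n=1$ or $n=2$, where $W\ne\emptyset$, $R_i\subseteq W\times W$, each $D_w$ is a nonempty set, and $wR_iv$ implies $D_w\subseteq D_v$. An interpretation $I$ on $F$ gives sets $I_w(P)\subseteq D_w^k$ for each world $w$ and each $k$-ary letter $P$; a model is a frame with an interpretation. For an assignment $g$ into $D_w$, atoms are evaluated by $I_w$, connectives classically, $w,g\models\forall xA$ iff $w,g'\models A$ for all $x$-variants $g'$ with $g'(x)\in D_w$, and $w,g\models\Box_iA$ iff $v,g\models A$ for all $v$ with $wR_iv$. The last clause makes sense because $D_w\subseteq D_v$. A frame validates a formula if the formula is true at all worlds of all models on the frame under all assignments; it validates a logic if it validates all its formulas. $\mathrm{Log}(K)$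 is the set of formulas validated by all frames in $K$.

Example: let $W=\{w,v\}$, $R=\{(w,v)\}$, $D_w=\{d\}$, $D_v=\{d,d'\}$ and $I_v(P)=\{d\}$. Then $\forall x\Box P(x)$ is true at $w$, because only $d$ is tested, but $\Box\forall xP(x)$ is false. So the Barcan formula $\mathrm{BF}=\forall x\Box P(x)\to\Box\forall xP(x)$ can fail on frames with expanding domains.

We write $R(w)$ for the set of $R$-successors of $w$, and $R^*(w)$ for the set of worlds reachable from $w$ in finitely many steps, possibly $0$, along the relations of the frame. Truth at $w$ depends only on the worlds in $R^*(w)$. A world without successors is a dead end.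

**Definition (completeness).** A set $\Gamma$ is $L$-consistent if $\neg\bigwedge\Gamma_0\notin L$ for all finite $\Gamma_0\subseteq\Gamma$. A logic $L$ is Kripke complete if $L$ is exactly the set of formulas validated by all frames validating $L$. It is strongly Kripke complete if every $L$-consistent set is satisfied, at some world under some assignment, in some model on a frame validating $L$.

Example: $\{\exists xP(x),\exists x\neg P(x)\}$ is $\mathrm{Log}(C)$-consistent, since it is satisfied at a single dead end with two individuals. Adding $\Diamond\top$ makes it inconsistent: in a frame of $C$ a world with a successor has one individual.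

Strong completeness implies completeness. Suppose $A\notin L$. Then $\{\neg A\}$ is $L$-consistent, since $\neg\neg A\in L$ would give $A\in L$, and $\neg\top\in L$ would put every formula in $L$. So $\neg A$ is satisfied on a frame validating $L$, and that frame does not validate $A$.

## 3. From $\delta$ to $\theta$: one missing implication, and where gluing breaks

Without $\Box_1$ there is no problem. The formula
$$\delta\;=\;\Diamond\top\to(\exists xP(x)\to\forall xP(x))$$
is valid on $C$, hence in $L_2$. Classically, $\delta$ in $\Box_2$ is equivalent to
$$\exists xP(x)\wedge\exists x\neg P(x)\to\Box_2\bot. \tag{1}$$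
So the analogue of $\theta$ with $\Box_1$ removed is in $L_2$. Now try to derive $\theta$. Necessitation and the $K$-axiom turn (1) into
$$\Box_1\big(\exists xP(x)\wedge\exists x\neg P(x)\big)\to\Box_1\Box_2\bot .$$
In place of $P(x)$ we may substitute any formula $Q(x)$. So $\theta$ would follow if $L_1$ contained, for some $Q$,
$$\exists xP(x)\wedge\exists x\neg P(x)\to\Box_1\big(\exists xQ(x)\wedge\exists x\neg Q(x)\big).$$
It does not. Take two worlds $wR_1v$ with domain $\{d,d'\}$ at both, $P$ true exactly of $d$ at $w$, and every letter interpreted as $\emptyset$ at the dead end $v$. An induction shows that at $v$ the truth value of a $\Box_1$-formula does not depend on the assignment: atoms are false, boxed formulas are true, and connectives and quantifiers preserve the property. So $\exists xQ\wedge\exists x\neg Q$ is false at $v$ for every $\Box_1$-formula $Q$. The fact "there were two individuals at $w$, so there are two at $v$" is carried by the individuals and not by any formula of the language.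

This only shows that one derivation fails. Before trusting it, try to prove completeness in the most natural way, by gluing. To satisfy an $L_1*L_2$-consistent formula, replace its subformulas $\Box_2\chi$ by fresh letters and find a model of the result on a frame for $L_1$. At each world of that model, the letters true there describe which $\Box_2$-formulas should hold; find a model on a frame for $L_2$ whose root satisfies this description, and identify its root with the given world. Then repeat with the roles exchanged. For propositional logic a world is nothing more than the set of formulas true there, so the identification costs nothing. For predicate logic, identifying two worlds means identifying their domains.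

Apply this to $\neg\theta$. On the $L_1$-side there are $w$, with $P$ both true and false of something, so $|D_w|\ge2$, and a successor $v$ at which the letter standing for $\Box_2\bot$ is false; hence $|D_v|\ge2$. On the $L_2$-side, the root standing for $v$ must satisfy $\Diamond_2\top$, and on a frame validating $L_2$ it then has exactly one individual. The two roots can satisfy the same formulas, but their domains do not match. That is the exact point where gluing stops.

To turn the obstruction into a disproof we must show $\theta\notin L_1*L_2$. We cannot use a frame for $L_1*L_2$, since all of these validate $\theta$. We need another way to exhibit a logic containing $L_1\cup L_2$ but not $\theta$. The idea is to take a frame that does not validate $L_2$, with two individuals at $v$, and to allow only interpretations under which these two individuals are twins at $v$ and beyond. A language without equality cannot tell two twins from one individual, so $L_2$ will be true under all the allowed interpretations. At $w$, which is not visible from $v$, the twins may be told apart. The allowed interpretations must be closed under substitution of formulas for letters; the next section says what that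 means.

## 4. Families of interpretations closed under substitution

**Lemma 1.** Let $F$ be a frame and $\mathcal J$ a nonempty set of interpretations on $F$. Assume that for all $I\in\mathcal J$, every world $w_0$, every assignment $g$ into $D_{w_0}$ and every substitution $\sigma$, given by $P(\bar x)\mapsto B_P$, there is $I'\in\mathcal J$ with
$$I'_v(P)=\{\bar d\in D_v^k:\ (F,I),v,g[\bar x\mapsto\bar d]\models B_P\}\qquad(v\in R^*(w_0),\ P\text{ any letter, } k \text{ its arity}).\tag{2}$$
Then
$$\Lambda=\{A:\ A\text{ is true in }(F,I)\text{ at all worlds under all assignments, for all }I\in\mathcal J\}$$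
is a predicate modal logic. In particular $\mathrm{Log}(K)$ is a predicate modal logic for every class $K$ of frames.

**Proof.** *Axioms and the easy rules.* We check everything except substitution. Let $A$ be a classical theorem, $\sigma$ a substitution, $w_0$ a world and $g$ an assignment into $D_{w_0}$. Let $P$ denote, in the classical structure with universe $D_{w_0}\ne\emptyset$, the set $\{\bar d:w_0,g[\bar x\mapsto\bar d]\models B_P\}$. Induction on box-free formulas shows that $\sigma A$ is true at $w_0$ under $g$ iff $A$ is true under $g$ in this structure, and a theorem is true there. (This is the induction written out below, without the box step.) The $K$-axioms, modus ponens and generalization are immediate. For necessitation, let $A\in\Lambda$ and $w_0R_iv$; then $g$ is also an assignment into $D_v$, so $A$ is true at $v$ under $g$.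

*Substitution.* Let $A\in\Lambda$, and let $I,w_0,g,\sigma,I'$ be as in the hypothesis. Rename bound variables of $A$ so that none is an extra free variable of a formula $B_P$ with $P$ in $A$. We show, for subformulas $A'$ of $A$, all $v\in R^*(w_0)$ and all $h$ into $D_v$ that agree with $g$ on those extra free variables:
$$(F,I),v,h\models\sigma A'\iff(F,I'),v,h\models A'.$$
For an atom $P(\bar y)$: the left side says $v,h[\bar x\mapsto h(\bar y)]\models B_P$. The assignments $h[\bar x\mapsto h(\bar y)]$ and $g[\bar x\mapsto h(\bar y)]$ agree on the free variables of $B_P$, so this is $h(\bar y)\in I'_v(P)$ by (2). Connectives are clear. For $\forall y$, the variable $y$ is not an extra free variable, so every $y$-variant of $h$ again agrees with $g$ on them. For $\Box_i$, every $v'$ with $vR_iv'$ is again in $R^*(w_0)$, and $h$ is an assignment into $D_{v'}$. Now take $v=w_0$ and $h=g$. Since $I'\in\mathcal J$ and $A\in\Lambda$, the right side holds for $A$, so $\sigma A$ is true at $w_0$ under $g$ in $(F,I)$.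

*The last claim.* If $\mathcal J$ consists of all interpretations on $F$, define $I'$ by (2) on $R^*(w_0)$ and by $\emptyset$ elsewhere; so the formulas validated by $F$ form a logic. $\mathrm{Log}(K)$ is the intersection of these logics over $F\in K$ (the set of all formulas if $K=\emptyset$), and an intersection of logics is a logic. $\square$

If equality is in the language and is interpreted as identity, the same proof works, since substitutions do not touch atoms $x=y$.

Closure under (2) has content. On the frame $wR_1v$ of Section 3, a family consisting of the single interpretation that is empty at $v$ is not closed: substituting $\top$ for $P$ requires an interpretation in which $P$ is the whole domain at $v$.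

## 5. $\Delta$-elementary frame classes and strong completeness

View a model as a first-order structure with universe $W\sqcup\bigcup_wD_w$ (after making worlds and individuals disjoint), with relations $W$, $\mathsf D(w,d)$ for "$d\in D_w$", $R_i$, and $P^*(v,\bar d)$ for "$\bar d\in I_v(P)$". The standard translation $A^*(v,\bar x)$ of a modal formula is given by $P(\bar x)^*=P^*(v,\bar x)$, commutation with connectives, $(\forall xA)^*=\forall x(\mathsf D(v,x)\to A^*)$, and $(\Box_iA)^*(v)=\forall v'(R_i(v,v')\to A^*(v'))$. It expresses truth at $v$.

**Definition ($\Delta$-elementary).** A class $K$ of frames is $\Delta$-elementary if it consists of all frames satisfying some first-order theory $\Theta$ (with equality) in the symbols $W,\mathsf D,R_i$.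

Example: the class of all frames ($\Theta=\emptyset$), and the class $C$, given by $\forall w\big(\exists v\,R(w,v)\to\exists!d\,\mathsf D(w,d)\big)$. Note that equality in the first-order language on the outside is allowed although the modal language has none. Non-example: frames with finite $W$, by compactness, since there are such frames with arbitrarily many worlds.

**Lemma 2.** If $K$ is $\Delta$-elementary, then $\mathrm{Log}(K)$ is strongly Kripke complete.

**Proof.** The purpose is to move a consistent set onto a single frame of $K$ by compactness. Let $\Gamma$ be $\mathrm{Log}(K)$-consistent. For each finite $\Gamma_0\subseteq\Gamma$ we have $\neg\bigwedge\Gamma_0\notin\mathrm{Log}(K)$, so $\Gamma_0$ is satisfied in a model on a frame of $K$. Take a new constant $e$ for a world and constants $c_j$ for the variables $x_j$, $j\in\omega$. Consider the theory consisting of $\Theta$; the axioms of a model on a frame ($W\neq\emptyset$; $\mathsf D(w,d)$ implies $W(w)$ and $\neg W(d)$; each world has an individual, and each non-world is an individual of some world; $R_i$ relates worlds; $R_i(w,v)\wedge\mathsf D(w,d)\to\mathsf D(v,d)$; $P^*(v,\bar d)$ implies $W(v)$ and $\mathsf D(v,d_l)$ for all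 $l$); the sentences $W(e)$ and $\mathsf D(e,c_j)$; and $A^*(e,\bar c)$ for $A\in\Gamma$. Every finite part is satisfiable, so the theory has a model. It is a model on a frame satisfying $\Theta$, that is, a frame in $K$, and it satisfies $\Gamma$ at $e$ under $x_j\mapsto c_j$. A frame in $K$ validates $\mathrm{Log}(K)$. $\square$

## 6. Twin individuals: the proof of Theorem 1

**Step 1: the two logics are strongly complete.** This supplies the hypothesis of (a) and (b). Both classes are $\Delta$-elementary, as just seen, so Lemma 2 applies.

**Step 2: every frame validating $L_1*L_2$ validates $\theta$.** This shows that frames cannot refute $\theta$. Let $F=(W,R_1,R_2,D)$ validate $L_1*L_2$. Then $F$ validates $\delta$ read in $\Box_2$. If $R_2(v)\ne\emptyset$, then $|D_v|=1$: otherwise interpret $P$ at $v$ as a nonempty proper subset of $D_v$, and $\delta$ fails at $v$. Now suppose $\Box_1\Box_2\bot$ fails at $w$. Then there are $wR_1vR_2u$, so $D_w\subseteq D_v$ and $|D_v|=1$. Hence $|D_w|=1$, and the antecedent of $\theta$ fails at $w$.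

**Step 3: the frame with twins.** We set up a logic $\Lambda$ that will separate $\theta$ from $L_1*L_2$. Let $w,v,u$ be distinct,
$$W=\{w,v,u\},\quad R_1=\{(w,v)\},\quad R_2=\{(v,u)\},\quad D_w=D_v=D_u=D=\{d,d'\},\ d\neq d'.$$
Let $\mathcal J$ be the set of interpretations $J$ with $J_v(P),J_u(P)\in\{\emptyset,D^k\}$ for every $k$-ary letter $P$; the values $J_w(P)$ are arbitrary.

For $J\in\mathcal J$, the truth value of any bimodal formula at $u$, and at $v$, does not depend on the assignment. This is an induction. For atoms it is the definition of $\mathcal J$, and connectives are clear. If the value of $A$ at a world is the same for all assignments, then $\forall xA$ has that same value there, since $D\neq\emptyset$. At $u$ every boxed formula is true. At $v$, $\Box_1A$ is true, and $\Box_2A$ has the value of $A$ at $u$.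

Hence $\mathcal J$ satisfies the hypothesis of Lemma 1: in (2), for $s\in\{v,u\}\cap R^*(w_0)$, the set $I'_s(P)$ is $\emptyset$ or $D^k$, because the truth of $B_P$ at $s$ does not depend on $\bar d$. Put $\emptyset$ outside $R^*(w_0)$. So the set $\Lambda$ determined by $\mathcal J$ is a bimodal predicate modal logic.

**Step 4: $L_1\subseteq\Lambda$.** Formulas of $L_1$ are valid on every frame, in particular on $(W,R_1,D)$, which is all that matters for $\Box_1$-formulas.

**Step 5: $L_2\subseteq\Lambda$.** Here we use that twins can be merged. Let $A\in L_2$, read in $\Box_2$, and $J\in\mathcal J$. The world $w$ has no $R_2$-successor, and $(\{w\},\emptyset,D)\in C$, so $A$ is true at $w$. For $v$ and $u$ consider the frame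
$$F'=(\{v,u\},\{(v,u)\},D'),\qquad D'_v=D'_u=\{e\},$$
which belongs to $C$. Let $J'_s(P)=\{e\}^k$ if $J_s(P)=D^k$, and $J'_s(P)=\emptyset$ otherwise. For every $\Box_2$-formula $B$, each $s\in\{v,u\}$ and any assignments, $B$ is true at $s$ under $J$ iff it is true at $s$ under $J'$. Atoms and connectives are clear. For $\forall xB$: under $J$ the value of $B$ at $s$ does not depend on the assignment (Step 3), so $\forall xB$ has the value of $B$; under $J'$ there is only one assignment. For $\Box_2B$: at $u$ it is true in both; at $v$ it has in both the value of $B$ at $u$. Since $F'$ validates $A$, the formula $A$ is true at $v$ and $u$ under $J$.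

**Step 6: $\theta\notin\Lambda$.** This finishes the separation. By Steps 3–5, $\Lambda$ is a logic containing $L_1\cup L_2$, so $L_1*L_2\subseteq\Lambda$. Choose $J\in\mathcal J$ with $J_w(P)=\{d\}$. At $w$ the antecedent of $\theta$ is true, but $wR_1vR_2u$, so $\Box_1\Box_2\bot$ is false. Hence $\theta\notin\Lambda$ and $\theta\notin L_1*L_2$.

With Step 2, $L_1*L_2$ is not Kripke complete, and therefore not strongly Kripke complete: $\{\neg\theta\}$ is consistent but is satisfiable on no frame validating $L_1*L_2$. $\blacksquare$

The frame of Step 3 does not validate $L_2$: an interpretation with $J_v(P)=\{d\}$ refutes $\delta$ at $v$. Only the restricted family works.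

## 7. Other left factors, and a logic fused with itself

**Theorem 2.** (i) Let $L_2=\mathrm{Log}(C)$ be as above. Let $L_1$ be any predicate modal logic validated by some frame $(W_1,R,D)$ having worlds $wRv$ with $|D_w|\ge2$ and $w\notin R^*(v)$. Then $L_1*L_2$ is Kripke incomplete.

(ii) There is a single strongly Kripke complete $L$ such that $L*L$ is Kripke incomplete.

In (i), $L_1$ may be the logic of all frames, of all constant-domain frames, or of all reflexive transitive frames with expanding or with constant domains: take $W_1=\{w,v\}$, $R=\{(w,w),(v,v),(w,v)\}$ and a constant two-element domain. The condition $w\notin R^*(v)$ is what keeps the twins indistinguishable from $v$: if $w$ were the only $R_1$-successor of $v$ and $P$ were true at $w$ of $d$ only, then $\Diamond_1P(x)$ would separate $d$ from $d'$ at $v$.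

**Proof of (i).** *Validity of $\theta$.* Step 2 of Section 6 used only $L_2$, so $\theta$ is valid on all frames validating $L_1*L_2$.

*The frame.* We need an $R_2$-successor of $v$, and it must lie in a frame for $L_1$ too (a dead end might violate $L_1$). So use a second copy. Let $W=W_1\sqcup W_1'$, where $s\mapsto s'$ is a bijection of $W_1$ onto a disjoint copy and $D_{s'}=D_s$. Let $R_1$ be $R$ on $W_1$ together with its copy on $W_1'$, and $R_2=\{(v,v')\}$. Domains expand along both relations. Put $V=R^*(v)\subseteq W_1$, computed in $(W_1,R)$; by hypothesis $w\notin V$. Let $\mathcal J$ consist of the interpretations with $J_s(P)\in\{\emptyset,D_s^k\}$ for all $s\in V\cup W_1'$ and all $k$-ary $P$.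

*$\Lambda$ is a logic.* The set $V\cup W_1'$ is closed under $R_1$, and under $R_2$, whose only arrow ends at $v'\in W_1'$. So by induction, at its worlds the truth value of any bimodal formula does not depend on the assignment: in the box step all successors are again in the set. As in Section 6, the interpretations (2), extended by $\emptyset$ outside $R^*(w_0)$, are in $\mathcal J$, and Lemma 1 gives the logic $\Lambda$.

*$L_1\subseteq\Lambda$.* $(W,R_1,D)$ is a disjoint union of two copies of a frame validating $L_1$, and truth at a world depends only on the reachable worlds.

*$L_2\subseteq\Lambda$.* A world $s\ne v$ is an $R_2$-dead end and $(\{s\},\emptyset,D_s)\in C$, so formulas of $L_2$ are true at $s$. At $v$, only the worlds $v,v'$ matter, both in $V\cup W_1'$; collapse them to the frame $(\{v,v'\},\{(v,v')\},D')\in C$ with $D'_v=D'_{v'}=\{e\}$, with $P$ full or empty according to $J$. The induction of Step 5 in Section 6 applies word for word.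

*Refuting $\theta$.* Let $J_w(P)$ be a nonempty proper subset of $D_w$ and $J_s(P)=\emptyset$ for $s\neq w$, with all other letters empty. This is allowed since $w\notin V\cup W_1'$. Then $wR_1vR_2v'$ shows that $\theta$ fails at $w$. So $\theta\notin\Lambda\supseteq L_1*L_2$.

**Proof of (ii).** We want a single condition that is harmless on the short $\Box_1$-part and active on a longer $\Box_2$-part. Let $L$ be the logic of the class of all $(W,R,D)$ such that $|D_w|=1$ whenever $wRvRu$ for some $v,u$. The class is $\Delta$-elementary, so $L$ is strongly Kripke complete by Lemma 2.

*A formula valid on all frames of $L*L$.* The formula $\Diamond\Diamond\top\to(\exists xP(x)\to\forall xP(x))$ is in $L$. So on a frame validating $L*L$, any world with a two-step $R_2$-path has a one-element domain. Hence the frame validates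
$$\theta'=\exists xP(x)\wedge\exists x\neg P(x)\to\Box_1\Box_2\Box_2\bot,$$
since $wR_1vR_2uR_2u'$ gives $|D_w|\le|D_v|=1$.

*$\theta'\notin L*L$.* Let $W=\{w,v,u,u'\}$, $R_1=\{(w,v)\}$, $R_2=\{(v,u),(u,u')\}$, with constant domain $D=\{d,d'\}$, $d\ne d'$. Let $\mathcal J$ consist of the interpretations with values in $\{\emptyset,D^k\}$ at $v,u,u'$. The set $\{v,u,u'\}$ is closed under both relations, so at its worlds truth does not depend on the assignment, and Lemma 1 gives a logic $\Lambda$. The frame $(W,R_1,D)$ has no two-step paths, so it is in the class and $L$ in $\Box_1$ is contained in $\Lambda$. For $\Box_2$: the world $w$ is a dead end and $(\{w\},\emptyset,D)$ is in the class; for $v,u,u'$ collapse the domain to $\{e\}$, which gives a frame in the class and preserves truth of $\Box_2$-formulas as before. So $L*L\subseteq\Lambda$. With $J_w(P)=\{d\}$, $\theta'$ fails at $w$. $\blacksquare$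

## 8. Equality kills twins, but incompleteness survives

From here on we also consider the language with equality. A logic with equality is defined as before, with classical logic with equality in place of classical logic; $=$ is interpreted as identity.

The example of Theorem 1 disappears. Put $\varepsilon=\exists x\exists y\,\neg\,x=y$. On all frames $\varepsilon\to\Box_1\varepsilon$ is valid, because two individuals remain two. On $C$ the formula $\varepsilon\to\Box_2\bot$ is valid. Classically $\exists xP(x)\wedge\exists x\neg P(x)\to\varepsilon$. With necessitation and the $K$-axiom for $\Box_1$ we derive $\theta$ in the fusion of the equality versions of the two logics. The missing implication of Section 3 is now expressible. A counterexample with equality needs a property of domains that frames force but first-order formulas cannot carry. The one below is comparability of cardinalities.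

**Theorem 3.** In the language without equality, and also in the language with equality, there is a recursively enumerable, strongly Kripke complete $L$, containing the Barcan formula $\mathrm{BF}=\forall x\Box P(x)\to\Box\forall xP(x)$ and $\Box\Box\Box\bot$, such that $L*L$ is Kripke incomplete.

Everything in this section applies to both languages; if equality is present, the translation of $x=y$ is $x=y$.

**The logic.** Let $\mathcal C$ be the class of frames with constant domain $D$ and $W=\{w\}\sqcup U\sqcup Z\sqcup T$ such that

- $R\subseteq(\{w\}\times(U\cup Z))\cup(Z\times T)$, $R(w)=U\cup Z$, and $R(z)\neq\emptyset$ for $z\in Z$;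
- $U$ is countable (possibly empty);
- every countable nonempty $X\subseteq Z$ has some $z'\in Z$ with $R(z')\subseteq R(z)$ for all $z\in X$.

Any of $U,Z,T$ may be empty; in particular $(\{s\},\emptyset,D)\in\mathcal C$. Let $L=\mathrm{Log}(\mathcal C)$, a logic by Lemma 1. Since domains are constant, $\mathrm{BF}\in L$; since there is no three-step path, $\Box\Box\Box\bot\in L$.

Here is a frame in $\mathcal C$ to keep in mind: $U=\{u_n:n\in\omega\}$, $Z=\{z_\xi:\xi<\omega_1\}$, $T=\{t_\xi:\xi<\omega_1\}$, with $z_\xi Rt_\eta$ iff $\eta>\xi$. A countable set of $z$'s is bounded because countable sets of countable ordinals are bounded. With $\mathbb Q$ in place of $\omega_1$ the last condition fails for $X=Z$. The proof plays these two orders against each other.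

**Claim 1.** $L$ contains $\alpha=(H_1\wedge H_2\wedge H_3)\to\Diamond(\Diamond\top\wedge\forall x\Box P(x))$, where
$$\begin{aligned}H_1&=\forall x\Diamond(\Box\bot\wedge N(x)),\\ H_2&=\forall x\forall y\big(\Diamond(\Box\bot\wedge N(x)\wedge N(y))\to\Box\Box(P(x)\leftrightarrow P(y))\big),\\ H_3&=\forall x\Diamond(\Diamond\top\wedge\Box P(x)).\end{aligned}$$

In words: if the individuals fall into countably many groups named by the worlds of $U$, members of a group behave alike for $P$, and each individual has some $z$ beyond which $P$ always holds of it, then one $z$ serves for all.

**Proof.** At a dead end $H_1$ fails, as $D\ne\emptyset$. At $z\in Z$ the successors are dead ends, so $H_3$ fails. So let $w$ have successors and satisfy $H_1,H_2,H_3$. The successors of $w$ satisfying $\Box\bot$ are exactly the elements of $U$. For each $u\in U$ at which $N$ is nonempty choose $x_u$ with $N(x_u)$ at $u$ and, by $H_3$, some $z_u\in R(w)$ satisfying $\Diamond\top\wedge\Box P(x_u)$; then $z_u\in Z$. The family of these $z_u$ is countable since $U$ is, and nonempty by $H_1$. Take $z'\in Z$ with $R(z')\subseteq R(z_u)$ for all these $u$. Let $x\in D$. By $H_1$ there is $u\in U$ with $N(x)$ at $u$, so $N(x)\wedge N(x_u)$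 holds at $u$, and $H_2$ gives $\Box\Box(P(x)\leftrightarrow P(x_u))$ at $w$. For $t\in R(z')$ we have $wRz'Rt$ and $t\in R(z_u)$, so $P(x_u)$, and hence $P(x)$, holds at $t$. So $z'$ satisfies $\Diamond\top\wedge\forall x\Box P(x)$. $\square$

### 8.1. A first-order approximation of $\mathcal C$

The class $\mathcal C$ mentions countability, so Lemma 2 is not at hand. We find a first-order theory $S$ whose countable models all extend elementarily to models on $\mathcal C$-frames. The language has unary $D,U,Z,T$, a constant $w$, a binary $R$, the symbols $P^*$, and equality. Here $(\forall xA)^*=\forall x(D(x)\to A^*)$. Write $z'\le z$ for $\forall t(R(z',t)\to R(z,t))$, that is, $R(z')\subseteq R(z)$; this is reflexive and transitive. Let $S$ consist of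

- $S_0$: the universe is the disjoint union of $\{w\},U,Z,T,D$; $D\neq\emptyset$; $R\subseteq(\{w\}\times(U\cup Z))\cup(Z\times T)$ and $R(w)=U\cup Z$; each $z\in Z$ has an $R$-successor; $P^*(v,\bar d)$ implies $v\notin D$ and $\bar d\in D$;
- $S_1$: $\forall z_1,z_2\in Z\ \exists z\in Z\ (z\le z_1\wedge z\le z_2)$;
- $S_2$: for every formula $\varphi(u,z,\bar p)$,
$$\forall\bar p\ \big[Z\ne\emptyset\wedge\forall u\in U\,\exists z\in Z\,\varphi\ \to\ \exists z'\in Z\,\forall u\in U\,\exists z\in Z\,(z'\le z\wedge\varphi)\big].$$

Every model on a $\mathcal C$-frame satisfies $S$. $S_0$ is clear and $S_1$ is the case $X=\{z_1,z_2\}$. For $S_2$, choose for each $u\in U$ some $z_u$ with $\varphi(u,z_u,\bar p)$ and let $z'$ bound the countable family; if $U=\emptyset$, any $z'\in Z$ works. So $S_2$ is what remains of "$U$ is countable and countable families are bounded" when only definable families are considered.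

We recall the omitting types theorem (Chang–Keisler, *Model Theory*, §2.2). A theory $T'$ in a countable language locally omits a set $\Sigma(x)$ of formulas if for each formula $\psi(x)$ consistent with $T'$ (meaning that $T'\cup\{\exists x\psi\}$ is consistent) there is $\sigma\in\Sigma$ with $\psi\wedge\neg\sigma$ consistent with $T'$. If $T'$ is consistent and locally omits $\Sigma$, it has a countable model in which no element satisfies all of $\Sigma$. For example, the elementary diagram of $(\mathbb N,<)$ plus $\{c>n:n\in\mathbb N\}$ does not locally omit $\{x\neq n:n\in\mathbb N\}$: the formula $x=c$ is a counterexample, and in every model $c$ realizes the type.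

**Claim 2.** Every countable $\mathfrak M\models S$ has an elementary extension which is a model on a frame in $\mathcal C$.

**Proof.** If $Z^{\mathfrak M}=\emptyset$, then $\mathfrak M$ itself will do: $U^{\mathfrak M}$ is countable and the last condition is void. Let $Z^{\mathfrak M}\ne\emptyset$.

**One step of the extension.** The aim is a countable $\mathfrak M'\succ\mathfrak M$ with a lower bound $z^*\in Z^{\mathfrak M'}$ of all of $Z^{\mathfrak M}$ but with no new elements of $U$. Let $T'$ be the elementary diagram of $\mathfrak M$ together with $Z(c)$ and $c\le z$ for all $z\in Z^{\mathfrak M}$.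

First we describe consistency with $T'$. For a formula $\vartheta(z)$ with parameters in $\mathfrak M$, the theory $T'\cup\{\vartheta(c)\}$ is consistent iff
$$\mathfrak M\models\forall z_0\in Z\ \exists z\in Z\ (z\le z_0\wedge\vartheta(z)).\tag{3}$$
Suppose (3) holds. A finite part of $T'\cup\{\vartheta(c)\}$ mentions $c\le z_1,\dots,c\le z_n$. By $S_1$ and transitivity there is $z_0\in Z^{\mathfrak M}$ below all of them (any element of $Z^{\mathfrak M}$ if $n=0$), and (3) gives $z\le z_0$ in $Z^{\mathfrak M}$ with $\vartheta(z)$; interpret $c$ as $z$. Compactness finishes. Conversely, if (3) fails at $z_0$, the diagram contains $\forall z\in Z(z\le z_0\to\neg\vartheta(z))$, so $T'\vdash\neg\vartheta(c)$. With $\vartheta=\top$, (3) holds by reflexivity, so $T'$ is consistent.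

Next we show that $T'$ locally omits $\Sigma(x)=\{U(x)\}\cup\{x\ne u:u\in U^{\mathfrak M}\}$. Let $\psi(x,c)$, with parameters in $\mathfrak M$, be consistent with $T'$. If $\exists x(\psi\wedge\neg U(x))$ is consistent with $T'$, we are done. Otherwise $\exists x(U(x)\wedge\psi(x,c))$ is consistent with $T'$, so (3) holds for $\vartheta(z)=\exists u\in U\,\psi(u,z)$. Suppose, for contradiction, that $\psi(u,c)$ is inconsistent with $T'$ for every $u\in U^{\mathfrak M}$. By the criterion, for every $u\in U^{\mathfrak M}$ there is $z_0\in Z^{\mathfrak M}$ such that
$$\varphi(u,z_0):\quad\forall z\in Z\,(z\le z_0\to\neg\psi(u,z))$$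
holds in $\mathfrak M$. Apply $S_2$ to $\varphi$: there is $z'\in Z^{\mathfrak M}$ such that for each $u$ there is $z_0$ with $z'\le z_0$ and $\varphi(u,z_0)$. If $z\le z'$, then $z\le z_0$ and so $\neg\psi(u,z)$. Hence $\neg\psi(u,z)$ for all $z\le z'$ in $Z$ and all $u\in U$, contradicting (3) for $\vartheta$ at $z'$. So $\psi(u,c)$ is consistent with $T'$ for some $u\in U^{\mathfrak M}$; that is, $\psi(x,c)\wedge x=u$ is consistent with $T'$, and $x=u$ is the negation of a member of $\Sigma$.

The language of $T'$ is countable, so the omitting types theorem gives a countable model of $T'$ omitting $\Sigma$. It is (up to isomorphism) an elementary extension $\mathfrak M'$ of $\mathfrak M$ with $U^{\mathfrak M'}=U^{\mathfrak M}$, and $z^*=c^{\mathfrak M'}$ is the required lower bound.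

**Iteration.** Now every countable subset of $Z$ must be given a bound. Build an elementary chain $(\mathfrak M_\beta)_{\beta<\omega_1}$ of countable models with $\mathfrak M_0=\mathfrak M$, applying the one-step construction at successors, which yields $z^*_\beta\in Z^{\mathfrak M_{\beta+1}}$ below all of $Z^{\mathfrak M_\beta}$, and taking unions at limits. All $\mathfrak M_\beta$ satisfy $S$ and have $Z\neq\emptyset$, being elementary extensions of $\mathfrak M$. Let $\mathfrak N$ be the union, an elementary extension of every $\mathfrak M_\beta$. Then $U^{\mathfrak N}=U^{\mathfrak M}$ is countable. A countable nonempty $X\subseteq Z^{\mathfrak N}$ lies in some $\mathfrak M_\beta$, and $z^*_\beta\le z$ for all $z\in X$, in $\mathfrak M_{\beta+1}$ and hence in $\mathfrak N$. With $S_0$, $\mathfrak N$ is a model on a $\mathcal C$-frame. $\square$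

**Claim 3.** $L$ is strongly Kripke complete and recursively enumerable.

**Proof.** Let $\Gamma$ be $L$-consistent. Each finite subset of $\Gamma$ is satisfied on a $\mathcal C$-frame, and models on $\mathcal C$-frames satisfy $S$. So the theory $S\cup\{\neg D(e)\}\cup\{D(c_j):j\in\omega\}\cup\{A^*(e,\bar c):A\in\Gamma\}$ is finitely satisfiable, and by compactness and Löwenheim–Skolem has a countable model. By Claim 2, its reduct to the language of $S$ has an elementary extension on a $\mathcal C$-frame; there $\Gamma$ is satisfied at $e$ under $x_j\mapsto c_j$. A $\mathcal C$-frame validates $L$.

For enumerability, $A\in L$ iff $S\vdash\forall v\notin D\ \forall\bar x\in D\ A^*(v,\bar x)$. From right to left, models on $\mathcal C$-frames satisfy $S$. Conversely, if the sentence does not follow, it fails in a countable model of $S$, hence in an elementary extension on a $\mathcal C$-frame, so $A\notin L$. As $S$ is recursive, $L$ is recursively enumerable. $\square$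

### 8.2. A formula that asks for two opposite strict inequalities

Let $A,B,N_i,Q_i$ ($i=1,2$) be unary letters and $E$ a binary letter. For $(X,Y)\in\{(A,B),(B,A)\}$ let $\Phi_i[X,Y]$ be the conjunction of

- (a) $\forall x(X(x)\to\Diamond_i(\Box_i\bot\wedge N_i(x)))$;
- (b) $\forall x\forall y(X(x)\wedge X(y)\wedge\Diamond_i(\Box_i\bot\wedge N_i(x)\wedge N_i(y))\to E(x,y))$;
- (c) $\forall y\Diamond_i(\Diamond_i\top\wedge\Box_iQ_i(y))$;
- (d) $\neg\Diamond_i(\Diamond_i\top\wedge\forall y\Box_iQ_i(y))$;
- (e) $\forall y(\neg Y(y)\to\Box_i\Box_iQ_i(y))$;
- (f) $\forall x\forall y(Y(x)\wedge Y(y)\wedge E(x,y)\to\Box_i\Box_i(Q_i(x)\leftrightarrow Q_i(y)))$.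

Let $\Phi$ be "$E$ is an equivalence relation" $\wedge\ \Phi_1[A,B]\wedge\Phi_2[B,A]$.

One half of $\Phi$ is satisfiable on a $\mathcal C$-frame. Use the frame with $\omega_1$ above, individuals $a_n$ ($n\in\omega$) and $b_\xi$ ($\xi<\omega_1$), $E$ identity, $A$ and $B$ the sets of $a$'s and $b$'s, $N_1=\{a_n\}$ at $u_n$, and $Q_1=A\cup\{b_\xi:\xi<\eta\}$ at $t_\eta$. Then (a), (b), (e), (f) are clear; for (c) use $z_\xi$ for $b_\xi$ and any $z$ for $a_n$; for (d), at $z_\xi$ the element $b_{\xi+2}$ fails $Q_1$ at $t_{\xi+1}$. Here $B$ has more elements than $A$. On frames this is no accident.

**Claim 4.** $\Phi$ is not satisfiable on any frame validating $L*L$.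

**Proof.** Let a frame validating $L*L$ carry a model with $w\models\Phi$.

*Domains are constant along arrows.* Let $sR_is'$ and suppose $d\in D_{s'}\setminus D_s$. Interpret $P$ as $D_{s'}\setminus\{d\}$ at $s'$ and as the whole domain at all other worlds. Each $x\in D_s$ differs from $d$, so $\forall x\Box_iP(x)$ holds at $s$, but $\Box_i\forall xP(x)$ fails there. This contradicts validity of $\mathrm{BF}$. So $D_s=D_{s'}$. Put $D=D_w$; all worlds reachable from $w$ have domain $D$.

Fix $i$. Write $X,Y,N,Q$ for the sets at $w$ and the letters occurring in $\Phi_i[X,Y]$, and $R,\Box,\Diamond$ for $R_i,\Box_i,\Diamond_i$. Let $X/E$ and $Y/E$ be the sets of $E$-classes of elements of $X$ and of $Y$, with $E$ taken at $w$.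

*$Y$ is not empty.* Otherwise (c), for any element of $D$, gives $z\in R(w)$ with $\Diamond\top$, and (e) gives $\forall y\Box Q(y)$ at $z$, against (d).

*$|Y/E|\not\le|X/E|$.* Suppose $|Y/E|\le|X/E|$. Since $Y/E\ne\emptyset$, there is a surjection $\bar h:X/E\to Y/E$; so $X\ne\emptyset$. Choose $h:X\to Y$, constant on $E$-classes, with $h(x)\in\bar h([x])$. Fix $a_0\in X$ and let $r(x)=x$ for $x\in X$ and $r(x)=a_0$ for $x\in D\setminus X$. We feed $\alpha$ with a new interpretation of its letters: at worlds $s$ with $D_s=D$,
$$N^{\mathrm{new}}=\{x:N(r(x))\text{ held at }s\},\qquad P=\{x:Q(h(r(x)))\text{ held at }s\},$$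
and both are $\emptyset$ at other worlds. We check the hypotheses of $\alpha$ at $w$. $H_1$: as $r(x)\in X$, (a) gives a dead end in $R(w)$ at which $N(r(x))$ held. $H_2$: if $N^{\mathrm{new}}(x)$ and $N^{\mathrm{new}}(y)$ hold at a common dead end in $R(w)$, then $E(r(x),r(y))$ by (b), so $h(r(x))=h(r(y))$, and $P(x)\leftrightarrow P(y)$ at all reachable worlds. $H_3$: apply (c) to the element $h(r(x))$. Since the frame validates $\alpha$, there is $z\in R(w)$ with $R(z)\neq\emptyset$ such that $Q(h(r(x)))$ holds on $R(z)$ for all $x\in D$. Let $y\in Y$. As $\bar h$ is onto, $[y]=\bar h([x])$ for some $x\in X$, so $E(h(x),y)$, and $r(x)=x$. By (f), $Q(y)$ agrees with $Q(h(x))$ on $R(z)$, so $Q(y)$ holds on $R(z)$. For $y\notin Y$ this holds by (e). So $z$ satisfies $\Diamond\top\wedge\forall y\Box Q(y)$, against (d).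

*Conclusion.* For $i=1$ we get $|B/E|\not\le|A/E|$, and for $i=2$ we get $|A/E|\not\le|B/E|$. Any two cardinals are comparable, a contradiction. $\square$

### 8.3. Rationals on both sides

**Claim 5.** $\neg\Phi\notin L*L$.

**Proof.** **Step 1: the model.** We satisfy $\Phi$ in a model whose frame does not validate $L$. Let the constant domain be $D=\{a_q:q\in\mathbb Q\}\sqcup\{b_q:q\in\mathbb Q\}$. The worlds are $w$ and $u^i_q,z^i_q,t^i_q$ for $i=1,2$ and $q\in\mathbb Q$. Let $wR_iu^i_q$, $wR_iz^i_q$, and $z^i_qR_it^i_s$ iff $s>q$; there are no other arrows. The model $M$ interprets

- at $w$: $A=\{a_q:q\in\mathbb Q\}$, $B=\{b_q:q\in\mathbb Q\}$, $E$ is identity;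
- at $u^1_q$: $N_1=\{a_q\}$; at $u^2_q$: $N_2=\{b_q\}$;
- at $t^1_s$: $Q_1=\{a_q:q\in\mathbb Q\}\cup\{b_q:q<s\}$; at $t^2_s$: $Q_2=\{b_q:q\in\mathbb Q\}\cup\{a_q:q<s\}$;

and everything else is empty. Then $M,w\models\Phi$. Take $i=1$. For (a) use $u^1_q$ for $a_q$. (b) holds since the $R_1$-successors of $w$ with $\Box_1\bot$ are the $u^1_q$, where $N_1$ is a singleton. (c): for $b_q$ use $z^1_q$, since $t^1_s\in R_1(z^1_q)$ means $q<s$; for $a_q$ use any $z^1_s$. (d): at $z^1_q$ the element $b_{q+2}$ fails $Q_1$ at $t^1_{q+1}\in R_1(z^1_q)$. (e) holds since $Q_1$ contains all $a_q$ at every $t^1_s$. (f) holds since $E$ is identity. The case $i=2$ is symmetric.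

**Step 2: the family of interpretations.** We allow exactly what $M$ can define. Let $\mathcal J$ consist of the interpretations of the form
$$J_v(P)=\{\bar d:\ M,v\models B_P(\bar d,\bar e_P)\}\qquad(v\in W),$$
with bimodal formulas $B_P$ and finite tuples $\bar e_P$ in $D$. This satisfies the hypothesis of Lemma 1. Given $J\in\mathcal J$, an assignment $g$ and a substitution $P\mapsto C_P$, replace in $C_P$ each letter by its definition over $M$. This gives a bimodal formula over $M$ with finitely many parameters: those of the finitely many letters in $C_P$, and the $g$-values of the extra free variables of $C_P$. Since domains are constant, the parameters make sense at every world, and the new definitions give a member of $\mathcal J$ satisfying (2) at all worlds. So we get a bimodal logic $\Lambda$ (with equality, if $=$ is present). The interpretation of $M$ itself is in $\mathcal J$, so $\neg\Phi\notin\Lambda$. It remains to show that $L$, read in $\Box_1$ or in $\Box_2$, is contained in $\Lambda$. Exchanging $a$ with $b$, the indices $1$ and $2$, and the letters $A,N_1,Q_1$ with $B,N_2,Q_2$ is a symmetry of the whole situation, so we treat $\Box_1$. Let $G\in L$ and $J\in\mathcal J$.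

**Step 3: worlds outside the first half.** Put $W_1=\{w\}\cup\{u^1_q,z^1_q,t^1_q:q\in\mathbb Q\}$. A world $s\notin W_1$ has no $R_1$-successors, and $(\{s\},\emptyset,D)\in\mathcal C$, so $G$ is true at $s$ under $J$.

**Step 4: the first half satisfies $S$.** This will let Claim 2 replace the bad frame by a good one. Let $\mathfrak M$ be the countable first-order structure of $(W_1,R_1,D,J)$ with $U=\{u^1_q\}$, $Z=\{z^1_q\}$, $T=\{t^1_q\}$. $S_0$ holds. We have $z^1_{q'}\le z^1_q$ iff $q'\ge q$, so $S_1$ holds.

For $S_2$, let $\varphi(u,z,\bar p)$ and a tuple $\bar p$ in $\mathfrak M$ be given with $\forall u\in U\,\exists z\in Z\,\varphi$. Only finitely many letters occur in $\varphi$, so only a finite tuple $\bar e$ of parameters from the corresponding $\bar e_P$ is involved. Choose rationals $m_0<m$ such that $n\le m_0$ for every $n$ with $b_n$, $z^1_n$ or $t^1_n$ among $\bar e,\bar p$. Put $z'=z^1_m$. Let $u\in U$ and let $q$ be such that $\varphi(u,z^1_q,\bar p)$.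

If $q\le m$, then $z'\le z^1_q$, as required. If $q>m$, we move $z^1_q$ to $z^1_m$ without disturbing $u$, $\bar p$ and $\bar e$. Let
$$f(x)=x\ \ (x\le m_0),\qquad f(x)=m_0+\frac{m-m_0}{q-m_0}(x-m_0)\ \ (x>m_0),$$
an order automorphism of $\mathbb Q$ with $f(q)=m$. Consider the map
$$b_n,\,z^1_n,\,t^1_n,\,u^2_n\ \longmapsto\ b_{f(n)},\,z^1_{f(n)},\,t^1_{f(n)},\,u^2_{f(n)},$$
fixing $w$ and all $a_n,u^1_n,z^2_n,t^2_n$. It is an automorphism of the bimodal model $M$. The arrows from $w$ are respected; $z^1_qR_1t^1_s$ iff $s>q$ is respected as $f$ preserves order; $z^2,t^2$ are fixed. At $w$ the sets $A,B$ and identity are preserved. At $u^1_n$ the set $\{a_n\}$ is fixed; $\{b_n\}$ at $u^2_n$ goes to $\{b_{f(n)}\}$ at $u^2_{f(n)}$. At $t^1_s$ the set $\{b_n:n<s\}$ goes to $\{b_n:n<f(s)\}$, which is right at $t^1_{f(s)}$. At $t^2_s$ the $b$'s are permuted among themselves and the $a$'s are fixed. The automorphism preserves truth of bimodal formulas in $M$ and fixes $\bar e$, so it preserves $J_v(P)$ for the letters $P$ in $\varphi$. It maps $W_1$, $U$, $Z$, $T$, $D$ to themselves and fixes $w$, $\bar p$ and $u$. Hence $\varphi(u,z^1_m,\bar p)$ holds, and $z'\le z^1_m$. So $S_2$ holds.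

**Step 5: conclusion.** By Claim 2, $\mathfrak M$ has an elementary extension that is a model on a $\mathcal C$-frame. There $G^*$ holds at all worlds for all individuals, since $G\in L$. By elementarity it does so in $\mathfrak M$. Truth of the $\Box_1$-formula $G$ at a world of $W_1$ depends only on $(W_1,R_1,D,J)$, so $G$ is true at all $s\in W_1$ under $J$. $\square$

By Claims 4 and 5, $\neg\Phi$ is validated by all frames validating $L*L$, but $\neg\Phi\notin L*L$. Together with Claim 3, Theorem 3 is proved. $\blacksquare$

## 9. Gluing repaired: equality and $\Delta$-elementary classes

**Theorem 4.** In the language with equality, let $L_i=\mathrm{Log}(K_i)$ with $K_i$ $\Delta$-elementary ($i=1,2$). Then $L_1*L_2$ is strongly Kripke complete.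

Neither hypothesis can be dropped. Without equality the statement fails by Theorem 1, whose classes are $\Delta$-elementary. With equality but for arbitrary strongly complete logics it fails by Theorem 3.

The proof is the gluing of Section 3. It broke because two roots with the same formulas had different domains. With equality, the first-order theory of a root fixes its domain size if that is finite. If it is infinite, we choose models whose root structures are determined up to isomorphism by their theory. Such models are the special ones.

**Definition (special).** Let $\lambda^+$-saturated mean that every type over at most $\lambda$ parameters is realized. An infinite structure $\mathfrak A$ of cardinality $\kappa$, with $\kappa$ an uncountable limit cardinal, is special if it is the union of an elementary chain $(\mathfrak A_\lambda)$, indexed by the infinite cardinals $\lambda<\kappa$, with $\mathfrak A_\lambda$ being $\lambda^+$-saturated.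

Example: a set of size $\kappa$ with no relations except equality, for such a $\kappa$, is the union of an increasing chain of subsets of sizes $\lambda^+$, each $\lambda^+$-saturated and each an elementary substructure of the later ones.

We use two textbook facts (Chang–Keisler, §5.1), for countable languages and $\kappa=\beth_\omega$, an uncountable strong limit cardinal: every complete theory with infinite models has a special model of cardinality $\kappa$; and elementarily equivalent special models of the same cardinality are isomorphic.

**Translations.** Let $\Lambda=L_1*L_2$ and write $j=3-i$. For each bimodal formula $\psi=\Box_i\chi$ ($i=1,2$) with free variables $\bar x$ add a new letter $p_\psi$ of arity $|\bar x|$. Let $\mathcal L^+$ be the resulting countable nonmodal first-order language with equality.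

- For an $\mathcal L^+$-formula $\tau$, let $\tau^\circ$ be the bimodal formula obtained by substituting $\psi(\bar y)$ for $p_\psi(\bar y)$.
- For bimodal $\chi$, let $\chi^\flat$ replace the maximal subformulas of the form $\psi=\Box_k\chi'$ ($k=1,2$) by $p_\psi(\bar x)$. So $(\chi^\flat)^\circ=\chi$.
- For bimodal $\chi$, let $\chi^i$ replace only the maximal subformulas of the form $\Box_j\chi'$ by their letters. It is a $\Box_i$-formula.
- For an $\mathcal L^+$-formula $\tau$, let $\tau^{(i)}$ be obtained by substituting $(\Box_i\chi)^i$ for $p_{\Box_i\chi}$. It is a $\Box_i$-formula in the old letters and the letters $p_{\Box_j\chi}$.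

Example: for $\chi=\Box_1(P(x)\wedge\Box_2Q(x))$ we have $\chi^\flat=p_\chi(x)$, $\chi^1=\Box_1(P(x)\wedge p_{\Box_2Q(x)}(x))$ and $\chi^2=p_\chi(x)$.

Replacing the letters $p_{\Box_j\chi}$ in $\tau^{(i)}$ by $\Box_j\chi$ gives $\tau^\circ$, up to renaming of bound variables, because it turns $(\Box_i\chi)^i$ into $\Box_i\chi$. Also $(\chi^\flat)^{(i)}=\chi^i$: at a maximal boxed subformula $\Box_j\chi'$ both sides have its letter, at a maximal boxed $\Box_i\chi'$ both have $(\Box_i\chi')^i$, and connectives and quantifiers outside boxes are untouched. Finally $(\Box_i\chi)^i=\Box_i(\chi^i)$.

Put $\Lambda^\flat=\{\tau\text{ an }\mathcal L^+\text{-sentence}:\tau^\circ\in\Lambda\}$. It is closed under classical consequence, since $\Lambda$ contains all substitution instances of classical theorems.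

**The structures $\mathfrak B_s$.** In a $\Box_i$-model for the old letters and the letters $p_{\Box_j\chi}$, let $\mathfrak B_s$, for a world $s$, be the $\mathcal L^+$-structure on $D_s$ with these letters interpreted as at $s$ and $p_{\Box_i\chi}$ interpreted by the extension of $(\Box_i\chi)^i$ at $s$. By induction on $\tau$,
$$s,g\models\tau^{(i)}\iff\mathfrak B_s\models\tau[g],\qquad\text{in particular}\qquad s,g\models\chi^i\iff\mathfrak B_s\models\chi^\flat[g].\tag{4}$$

**Step 1: realizing a theory at a root.** Let $T\supseteq\Lambda^\flat$ be a complete (consistent) $\mathcal L^+$-theory, possibly with countably many extra constants $\bar c$. We show that there is a $\Box_i$-model on a frame in $K_i$ with a world $r$ such that $\mathfrak B_r\models T$ (constants interpreted in $D_r$), $\mathfrak B_s\models\Lambda^\flat$ for all $s\in R_i^*(r)$, and the whole first-order structure of the model is finite or special of cardinality $\kappa$.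

By (4) we need a model on a frame in $K_i$ in which $r$ satisfies
$$\{\tau^{(i)}:\tau\in T\}\cup\{\Box_i^n\tau^{(i)}:\tau\in\Lambda^\flat,\ n\ge0\}.\tag{5}$$
Suppose some finite part of (5) is not satisfiable on $K_i$. As $T$ is closed under conjunction, there are $\tau(\bar c)\in T$ and finitely many $\tau_m\in\Lambda^\flat$, $n_m\ge0$ such that, with variables $\bar x$ for the constants,
$$\neg\Big(\tau^{(i)}(\bar x)\wedge\bigwedge_m\Box_i^{n_m}\tau_m^{(i)}\Big)$$
is valid on $K_i$. Rename its letters injectively by letters of the fixed signature; the result is in $L_i$. Substitute the old letters back, and $\Box_j\chi$ for $p_{\Box_j\chi}$. Since $\Lambda\supseteq L_i$ is closed under substitution,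
$$\neg\Big(\tau^\circ(\bar x)\wedge\bigwedge_m\Box_i^{n_m}\tau_m^\circ\Big)\in\Lambda .$$
By necessitation $\Box_i^{n_m}\tau_m^\circ\in\Lambda$. So $\neg\tau^\circ(\bar x)\in\Lambda$, and by generalization $\forall\bar x\neg\tau\in\Lambda^\flat\subseteq T$. This contradicts $\tau(\bar c)\in T$. Hence (5) is finitely satisfiable on $K_i$.

As in the proof of Lemma 2, compactness applied to the theory defining $K_i$, the axioms of a model on a frame, $\mathsf D(e,c_l)$ for all constants, and the translations of (5) at $e$, gives a model. If it is finite, keep it. If it is infinite, replace it by a special model of cardinality $\kappa$ of its complete theory. Its frame is still in $K_i$, because $K_i$ is $\Delta$-elementary. Let $r$ be the value of $e$.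

**Step 2: root structures are determined by their theories.** In a model as in Step 1, every $\mathfrak B_s$ (without the constants) is finite or special of cardinality $\kappa$. Indeed, $\mathfrak B_s$ is definable in the first-order structure $\mathfrak M$ of the model with parameter $s$: its universe is $\mathsf D(s,\cdot)$ and its relations are given by the symbols $P^*(s,\cdot)$, $p^*_{\Box_j\chi}(s,\cdot)$ and the translations of $(\Box_i\chi)^i$ at $s$. Let $\mathfrak B_s$ be infinite. Then $\mathfrak M$ is special, say $\mathfrak M=\bigcup_\lambda\mathfrak M_\lambda$, and $s\in\mathfrak M_{\lambda_0}$ for some $\lambda_0$. Let $\mathfrak B^\lambda$ be the structure defined by the same formulas in $\mathfrak M_{\max(\lambda,\lambda_0)}$. A type of $\mathfrak B^\lambda$ over at most $\lambda$ parameters translates into a type of $\mathfrak M_{\max(\lambda,\lambda_0)}$ over these parameters and $s$, so it is realized; thus $\mathfrak B^\lambda$ is $\lambda^+$-saturated. By elementarity $\mathfrak B^\lambda$ is infinite, and saturation then gives $|\mathfrak B^\lambda|\ge\lambda^+$, since otherwise the type of an element different from all elements would be realized. The $\mathfrak B^\lambda$ form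 an elementary chain with union $\mathfrak B_s$. So $|\mathfrak B_s|=\kappa$ and $\mathfrak B_s$ is special.

Consequently two elementarily equivalent structures arising in this way are isomorphic. If they are infinite, this is uniqueness of special models. If one is finite, equality forces the other to have the same finite size. If none of the finitely many bijections were an isomorphism, each would fail for some symbol; a sentence describing the first structure up to isomorphism in these finitely many symbols would then be true in one and false in the other.

**Step 3: gluing.** Now we build the bimodal model. Let $\Gamma$ be $\Lambda$-consistent. Put $\Gamma^\flat=\{\gamma^\flat:\gamma\in\Gamma\}$ with free variables replaced by constants $\bar c$. Then $\Lambda^\flat\cup\Gamma^\flat$ is consistent: otherwise $\tau\to\neg\bigwedge_k\gamma_k^\flat(\bar x)$ is classically provable for some $\tau\in\Lambda^\flat$ and finitely many $\gamma_k\in\Gamma$, so $\tau^\circ\to\neg\bigwedge_k\gamma_k\in\Lambda$, and since $\tau^\circ\in\Lambda$, $\neg\bigwedge_k\gamma_k\in\Lambda$, against consistency of $\Gamma$. Extend it to a complete theory $T_0\supseteq\Lambda^\flat$.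

Call the submodel generated by $r$ (worlds $R_i^*(r)$) in a model as in Step 1 an $i$-part with root $r$. Passing to the generated submodel does not change truth at its worlds, so it does not change any $\mathfrak B_s$.

Start with a $1$-part with root $r_0$ for $T_0$. Attach a $2$-part to $r_0$: Step 1 for $i=2$ and $T=\mathrm{Th}(\mathfrak B_{r_0})\supseteq\Lambda^\flat$ (in $\mathcal L^+$, without constants) gives a $2$-part whose root structure is elementarily equivalent to $\mathfrak B_{r_0}$, hence isomorphic to it by Step 2. Identify the two roots and their domains along the isomorphism, and take all other worlds and individuals of the $2$-part new. Inductively, to each non-root world $s$ of an $i$-part attach in the same way a $j$-part with root $s$, for $T=\mathrm{Th}(\mathfrak B_s)$; this theory contains $\Lambda^\flat$ by Step 1. After $\omega$ steps every world $s$ lies in exactly one $1$-part and in exactly one $2$-part, and both induce the same $\mathcal L^+$-structure $\mathfrak B_s$ on $D_s$. Let $R_i$ be the union of the relations of the $i$-parts, and interpret the old letters at $s$ as in $\mathfrak B_s$. Domains are nonempty and expand along $R_1$ and $R_2$.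

The resulting frame validates $L_1*L_2$. Its $R_i$-reduct is a disjoint union, as far as worlds are concerned, of $i$-parts, which are isomorphic to generated subframes of frames in $K_i$. Individuals may be shared between different parts, but truth of a $\Box_i$-formula at $s$ depends only on the $i$-part of $s$, and an interpretation on a generated subframe extends to the whole frame by $\emptyset$. So the reduct validates $L_i$. By Lemma 1, in its version with equality, the bimodal formulas validated by the frame form a logic; it contains $L_1\cup L_2$, hence $L_1*L_2$.

**Step 4: truth lemma.** The letters $p_\psi$ must mean what they stand for: for all $s$, $g$ and $\chi$,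
$$s,g\models\chi\iff\mathfrak B_s\models\chi^\flat[g].$$
Induction on $\chi$. Atoms, including $x=y$, hold by definition, and connectives and quantifiers are clear, since $\mathfrak B_s$ has universe $D_s$. Consider $\Box_i\chi$. All $R_i$-successors of $s$ lie in its $i$-part. So $s,g\models\Box_i\chi$ iff, by the induction hypothesis, $\mathfrak B_{s'}\models\chi^\flat[g]$ for all $s'\in R_i(s)$. By (4) this holds iff $s',g\models\chi^i$ in the $i$-part for all such $s'$, that is, iff $s,g\models\Box_i(\chi^i)=(\Box_i\chi)^i$ in the $i$-part. By the definition of $\mathfrak B_s$ this says $\mathfrak B_s\models p_{\Box_i\chi}[g]$, and $p_{\Box_i\chi}(\bar x)=(\Box_i\chi)^\flat$.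

Since $\mathfrak B_{r_0}$, with its constants, satisfies $\Gamma^\flat$, the set $\Gamma$ is satisfied at $r_0$, under the assignment sending each variable to its constant, on a frame validating $L_1*L_2$. $\blacksquare$
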